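# Unit squares in high-dimensional point sets

## 1. Squares in the octahedron and in the cube

Take the six points $\pm e_1/\sqrt2,\ \pm e_2/\sqrt2,\ \pm e_3/\sqrt2$ in $E^3$, the vertices of a regular octahedron. The four points $\pm e_1/\sqrt2,\pm e_2/\sqrt2$ form a square whose side is $|e_1-e_2|/\sqrt2=1$. The pairs $\{1,3\}$ and $\{2,3\}$ work in the same way, so we see three unit squares on six points.

Six points cannot do better, in any dimension. Three vertices of a square form a right isosceles triangle. The right angle shows which vertex is opposite the missing one, and the missing vertex is then determined: if the right angle is at $a$ and the other two points are $b,d$, the fourth vertex is $b+d-a$. Hence two different unit squares share at most two vertices. Two different 4-subsets of a 6-set share at most two points only if their complements, which are 2-subsets, are disjoint, and a 6-set holds at most three disjoint pairs. So the maximum for six points is $3$. For five points, two different 4-subsets always share three points, so the maximum is $1$.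

Now let the number of points grow. The cube $\{0,1\}^3$ has 8 points and 6 unit squares. In $\{0,1\}^d$ squares of a larger side turn out to be far more numerous than the faces. A square is given by a corner $x$ and two side vectors $u,v$, its vertices being $x,\ x+u,\ x+v,\ x+u+v$. When do four such points lie in $\{0,1\}^d$? Look at coordinate $i$. If $u_i\ne0$ then $u_i=1-2x_i$, and likewise for $v_i$. If both are nonzero, then $x_i+u_i+v_i=2-3x_i\in\{2,-1\}$, which is not allowed. So $u$ and $v$ have disjoint supports. Conversely, a point $x$ and two disjoint sets of coordinates, serving as the supports of $u$ and $v$, determine a valid triple $(x,u,v)$. Thus each coordinate has 6 possibilities (two for $x_i$; and $i$ lies in the support of $u$, of $v$, or of neither), so there are $6^d$ triples. In every one of them $u\perp v$, and $|u|^2,|v|^2$ are the sizes of the supports.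

We get a square of side $\sqrt R$ exactly when both supports have size $R\ge1$. Each square comes from 8 triples (4 choices of $x$, 2 orders of $u,v$), so the number of squares of side $\sqrt R$ in $\{0,1\}^d$ is
$$2^{d-3}\,\frac{d!}{R!\,R!\,(d-2R)!}.$$
For $d=3$, $R=1$ this is $6$, as it should be. For $d=12$, $R=4$ it is $512\cdot34650=17\,740\,800$, on $n=4096$ points, for which $n^2=16\,777\,216$. For general $d=3R$ the coefficient $\frac{d!}{R!R!R!}$ is the largest of the $\binom{d+2}{2}$ trinomial coefficients, whose sum is $3^d$, so the number of squares is at least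
$$\frac{2^d}{8}\cdot\frac{3^d}{\binom{d+2}{2}}=\frac{6^d}{4(d+1)(d+2)} .$$
Rescale the side to $1$. With $n=2^d$ points, $6^d=n^{\log_2 6}$ and $\log_2 6>2.58$, and the denominator is only a power of $\log n$.

How far can this be pushed? For a finite set $S$ of points in a Euclidean space $E^m$, let $q(S)$ be the number of 4-element subsets of $S$ that are the vertex sets of a square of side $1$. Let $q(n)$ be the maximum of $q(S)$ over all $n$-point sets $S$ in Euclidean spaces of arbitrary dimension. Three vertices determine the fourth, so $q(n)=O(n^3)$. The problem comes from "Euclidean Ramsey Theorems, II". It records that there are sets $S$ of $N=\binom{m}{2k}$ points in $E^m$, with $k=\lfloor\sqrt m/2\rfloor$ and $m$ sufficiently large, containing at least $N^2$ unit squares, and it asks whether $q(n)=o(n^3)$ as $n\to\infty$.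

The answer is yes, and the size of the saving can be determined. For $w$ in the ambient space put $r_S(w)=\#\{(a,b)\in S^2: a-b=w\}$, and let
$$P(S)=\sum_{|u|=1} r_S(u)^2 .$$

**Theorem 1.** There are absolute constants $C,c>0$ such that $q(S)\le P(S)\le C\,n^3(\log n)^{-c}$ for every set $S$ of $n\ge2$ points in any Euclidean space. In particular $q(n)=o(n^3)$.

**Theorem 2.** There are absolute $C,c>0$ such that $P(S)\le C n^3e^{-c\sqrt{\log n}}$ for all such $S$, and $q(n)\ge n^3e^{-8\sqrt{\log n}}$ for all large $n$. Hence, for all large $n$,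
$$ n^3e^{-8\sqrt{\log n}}\le q(n)\le C n^3e^{-c\sqrt{\log n}} .$$

**Theorem 3.** Let $q_m(n)$ be the maximum of $q(S)$ over $n$-point sets $S\subset E^m$. There is an absolute $c>0$ with $q_m(n)\le C_m n^{3-c/(m+1)}$ for all $n$. For $m\ge4$, $q_m(n)\ge c_m n^{3-6/\lfloor m/4\rfloor}$ for $n\ge n_0(m)$. So the optimal exponent is $3-\Theta(1/m)$ as $m\to\infty$.

In short, $q(n)=n^3e^{-\Theta(\sqrt{\log n})}$. In particular $q(n)=n^{3-o(1)}$: no bound $O(n^{3-\varepsilon})$ with a fixed $\varepsilon>0$ holds when the dimension is unrestricted, whereas in each fixed dimension there is one.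

Theorem 1 needs only textbook additive combinatorics. The upper bound in Theorem 2 runs through the same argument, with one input replaced by a consequence of the polynomial Freiman–Ruzsa theorem.

## 2. Repeated differences and additive energy

**Definition.** For a finite set $A$ in an abelian group, $r_A(w)=\#\{(a,b)\in A^2:a-b=w\}$, and the *additive energy* of $A$ is $E(A)=\sum_w r_A(w)^2$. It counts the quadruples $(a,b,a',b')\in A^4$ with $a-b=a'-b'$.

Always $\sum_w r_A(w)=|A|^2$ and $r_A(w)\le|A|$, so $E(A)\le|A|^3$. For $A=\{0,1\}$ we have $r_A(0)=2$ and $r_A(\pm1)=1$, so $E(A)=4+1+1=6$. For $[M]=\{1,\dots,M\}$ we have $r(w)=M-|w|$ for $|w|<M$, hence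
$$E([M])=M^2+2\sum_{j=1}^{M-1}j^2=M^2+\frac{(M-1)M(2M-1)}{3}=\frac{2M^3+M}{3}.$$
Energy is multiplicative on products, since the condition $a-b=a'-b'$ is checked coordinate by coordinate. So $E(\{0,1\}^d)=6^d$, which is the number of triples found in Section 1: the triple $(x,u,v)$ corresponds to $(a,b,a',b')=(x+u,\,x,\,x+u+v,\,x+v)$.

The quantity $P(S)$ is the part of $E(S)$ in which the common difference has length $1$. If a unit square has cyclically ordered vertices $a,b,c,d$, then $b-a=c-d=u$ with $|u|=1$, so the quadruple $(b,a,c,d)$ is counted by $P(S)$. Choosing one such quadruple per square, different squares get different quadruples. Therefore, for $|S|=n$,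
$$q(S)\le P(S)\le E(S)\le n^3. \tag{1}$$
For the four vertices of a single unit square, the unit differences are $\pm e_1,\pm e_2$, each with $r_S=2$, so $P(S)=16$ while $q(S)=1$. Note how little $P$ remembers of a square: it asks only for a parallelogram with one pair of opposite sides of length $1$. All the upper bounds below are bounds for $P$.

**A first attempt: count unit distances.** A square is determined by one of its sides, given as an ordered pair of points, together with one further vertex, so $q(S)=O(n\cdot\#\{\text{unit distances}\})$. If $S$ could span only $o(n^2)$ unit distances, we would be done. Already in $E^4$ this fails. Put $n/2$ points ($n$ even) on the circle $C_1=\{(y,0):y\in\mathbb R^2,|y|^2=\frac12\}$ and $n/2$ points on $C_2=\{(0,z):z\in\mathbb R^2,|z|^2=\frac12\}$. Every point of $C_1$ is at distance $\sqrt{\frac12+\frac12}=1$ from every point of $C_2$, so there are at least $n^2/4$ unit distances.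

Yet this example has few squares, and the reason is instructive: no nonzero difference occurs often. Let $u=(y,z)$. If $y,z\neq0$, then $u=a-b$ forces $a,b$ to lie on different circles, so $(a,b)$ is $\big((y,0),(0,-z)\big)$ or $\big((0,z),(-y,0)\big)$. If $u=(y,0)\ne0$, then $a$ and $b$ both lie on $C_1$, and a circle has at most two ordered chords with a given nonzero difference vector; the case $u=(0,z)$ is the same. So $r_S(u)\le2$ for all $u\neq0$, and $P(S)\le2\sum_u r_S(u)\le2n^2$. What must be exploited is the *multiplicity* of unit differences.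

**A second attempt: structure of $S$.** If $P(S)$ is close to $n^3$, then so is $E(S)$. Three standard facts turn large energy into structure. Write $A\pm B=\{a\pm b:a\in A,b\in B\}$.

* **(BSG)** *Balog–Szemerédi–Gowers* (Gowers, GAFA 1998; Tao–Vu, *Additive Combinatorics*, §2.5). There is an absolute $C_1\ge1$ such that if $L_0\ge2$ and $E(A)\ge|A|^3/L_0$ with $A$ finite and nonempty, then some $A'\subset A$ has $|A'|\ge L_0^{-C_1}|A|$ and $|A'-A'|\le L_0^{C_1}|A'|$.
* **(PR)** *Plünnecke–Ruzsa.* If $|A-A|\le L|A|$, then $|A+A|\le L^2|A|$.
* **(F)** *Freiman's lemma* (Tao–Vu, Lemma 5.13). If $A\subset\mathbb R^m$ is finite with affine span of dimension $d$, then $|A+A|\ge(d+1)|A|-\frac{d(d+1)}2$.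

To see (F) at work, let $A=\{0,e_1,\dots,e_d\}$. Then $|A+A|=\binom{d+2}{2}$, and the right-hand side is $(d+1)^2-\frac{d(d+1)}2=\frac{(d+1)(d+2)}2$, so there is equality.

Apply (BSG) to $S$ itself: a large part $S'$ of $S$ has a small difference set. This is no contradiction. The grid $[M]^d$ satisfies $|A-A|=(2M-1)^d\le2^d|A|$ for every $M$. At this point the lengths of the vectors have been forgotten, and nothing is left to contradict.

The remedy is to look for additive structure not in $S$ but in the set of its popular unit differences. That set lies on a sphere, and a sphere of low dimension does not tolerate a small difference set. Section 3 makes the transfer from $S$ to the sphere, and Section 4 proves the intolerance.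

## 3. From a point set to a structured set of unit vectors

**Lemma 1.** Let $|S|=n$ and $P(S)\ge n^3/K$, $K\ge1$. Then there is a set $U$ of unit vectors with $|U|\ge n/(2K)$ and $E(U)\ge|U|^3/(32K^5)$.

**Step 1: define $U$ and show it is large.** Let
$$U=\{u:\ |u|=1,\ r_S(u)\ge n/(2K)\}.$$
The unit vectors outside $U$ have $r_S(u)<n/(2K)$, so they contribute at most $\frac n{2K}\sum_u r_S(u)\le\frac{n}{2K}\,n^2=\frac{n^3}{2K}$ to $P(S)$. Hence $\sum_{u\in U}r_S(u)^2\ge\frac{n^3}{2K}$. Each term is at most $n^2$, so $|U|\ge n/(2K)$.

**Step 2: find many pairs in $U$ based at a common point of $S$.** For $x\in S$ let $U_x=\{u\in U:x+u\in S\}$. A representation of $u$ as a difference of points of $S$ is the same as a point $x\in S$ with $x+u\in S$. Therefore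
$$\sum_{x\in S}|U_x|=\sum_{u\in U}r_S(u)\ge\frac{|U|\,n}{2K}.$$
By Cauchy–Schwarz over the $n$ points $x$,
$$\sum_{x\in S}|U_x|^2\ge\frac1n\Big(\frac{|U|\,n}{2K}\Big)^2=\frac{n|U|^2}{4K^2}. \tag{2}$$

**Step 3: bound the same sum above by the energy of $U$.** The left side of (2) counts triples $(x,u,v)$ with $u,v\in U$ and $x,x+u,x+v\in S$. For fixed $u,v$ the map $x\mapsto(x+u,x+v)$ is injective, and it sends $x$ to a pair of points of $S$ with difference $u-v$. So there are at most $r_S(u-v)$ such $x$, and
$$\sum_{x\in S}|U_x|^2\le\sum_{u,v\in U}r_S(u-v)=\sum_w r_U(w)\,r_S(w)\le E(U)^{1/2}E(S)^{1/2},$$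
by Cauchy–Schwarz again. This is where the structure moves from $S$ to $U$: a difference of two popular unit differences is itself a difference of points of $S$.

**Step 4: combine.** With (2) and $E(S)\le n^3$,
$$E(U)\ge\frac{1}{n^3}\cdot\frac{n^2|U|^4}{16K^4}=\frac{|U|^4}{16K^4n}\ge\frac{|U|^3}{32K^5},$$
where the last inequality uses $|U|\ge n/(2K)$. $\square$

**Passing to a small difference set.** Now (BSG) is applied to $U$, where the lengths are still visible. Take $L_0=32K^5\ge2$ and put
$$L:=(32K^5)^{C_1}\ge32 .$$
We get $V\subset U$ with $|V|\ge|U|/L\ge n/(2KL)$ and $|V-V|\le L|V|$. Since $L\ge32K^5\ge2K$, we arrive at the following.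

> If $P(S)\ge n^3/K$ with $K\ge1$, then with $L=(32K^5)^{C_1}$ there is a set $V$ of unit vectors in the ambient space of $S$ with
> $$|V|\ge n/L^2,\qquad |V-V|\le L|V|. \tag{3}$$

## 4. Difference sets on a low-dimensional sphere

How large can a set $V$ of unit vectors be if $|V-V|\le L|V|$? Try low dimensions first.

*On a line.* A line meets the sphere in at most two points, so $|V|\le2$.

*In a plane.* The plane meets the sphere in a circle, or in at most one point. A circle has at most two ordered chords with a given nonzero difference, so $|V|^2-|V|\le2|V-V|\le2L|V|$, that is, $|V|\le2L+1$.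

*In three dimensions.* Here a single difference no longer pins anything down. Let $V$ consist of $N$ points on a circle of latitude on the unit sphere, together with their mirror images in the equatorial plane. The vertical vector $t$ joining a point to its mirror image has $N$ representations. The equation $|x|=|x-t|=1$ says only that $x\cdot t=\frac12|t|^2$, and this cuts out a whole circle of points $x$.

The way around this is to use several differences from the same $x$. If $t_i=x-w_i$ for $i=0,\dots,k$, with all of $x,w_0,\dots,w_k$ on the sphere, then each $t_i$ gives an equation on $x$. When $w_0,\dots,w_k$ are affinely independent in a flat of dimension $k$ containing everything, the equations determine $x$. So a tuple in $(V-V)^{k+1}$ encodes $k+2$ points of $V$. If there are about $|V|^{k+2}$ such configurations, up to constants, comparison with $(L|V|)^{k+1}$ bounds $|V|$.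

There is one obstacle: affinely independent tuples may be rare. Let $V\subset E^3$ consist of $N$ unit vectors on a circle and one unit vector off the plane of that circle. An affinely independent 4-tuple in $V$ must use the special point exactly once, so there are $4N(N-1)(N-2)$ of them. The comparison then reads
$$(N+1)\cdot4N(N-1)(N-2)\le L^4(N+1)^4,$$
which says nothing about $N$. The cure is to draw the $w_i$ only from a flat that holds a large share of $V$ while no smaller flat does, and to let $x$ still range over all of $V$.

The dimension has to enter the bound. The set $\{\pm1\}^d/\sqrt d$ lies on the unit sphere and has $2^d$ elements, and its difference set has only $3^d$ elements. So $|V-V|=|V|^{\log_2 3}$, whereas in a plane $|V-V|\ge\frac12(|V|^2-|V|)$.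

A *flat* is a nonempty affine subspace.

**Lemma 2.** Let $V$ be a finite nonempty set of unit vectors in $E^m$ lying in a flat $F_0$ of dimension $d$, with $|V-V|\le L|V|$. Then $|V|\le2^{(d+1)^2}L^{d+1}$.

Note that $L\ge1$ automatically, because $|V-V|\ge|V|$.

**Step 1: choose a flat on which $V$ is spread out.** Consider all flats $G\subset F_0$ with
$$|V\cap G|\ge2^{-(d-\dim G)}|V| .$$
The flat $F_0$ is one of them. Let $F$ be one of minimal dimension, put $k=\dim F$ and $W=V\cap F$. So $|W|\ge2^{-(d-k)}|V|$.

We claim that every flat $G\subsetneq F$ contains fewer than $|W|/2$ points of $W$. Suppose $|W\cap G|\ge|W|/2$. Then, since $\dim G\le k-1$,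
$$|V\cap G|\ge\tfrac12|W|\ge2^{-(d-k+1)}|V|\ge2^{-(d-\dim G)}|V|,$$
and this contradicts the minimality of $k$. Each drop of one in dimension costs at most a factor $2$, and that is what makes the choice of $F$ possible.

**Step 2: count affinely independent tuples in $W$.** Choose $w_0\in W$ in any of $|W|$ ways. For $i=1,\dots,k$ choose $w_i\in W$ outside the affine span of $w_0,\dots,w_{i-1}$. That span has dimension $i-1<k$, so it is a proper subflat of $F$ and leaves more than $|W|/2$ choices. So $W^{k+1}$ contains at least
$$|W|\,(|W|/2)^k=2^{-k}|W|^{k+1}$$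
affinely independent tuples.

**Step 3: encode configurations by differences.** Consider the map
$$(x,w_0,\dots,w_k)\longmapsto(t_0,\dots,t_k)=(x-w_0,\dots,x-w_k)\in(V-V)^{k+1},$$
where $x\in V$ and $(w_0,\dots,w_k)$ is an affinely independent tuple in $W^{k+1}$. We show that it is injective.

Let $D$ be the direction space of $F$, so $\dim D=k$. The component of $x$ in $D$ comes from the sphere. The $k$ vectors $t_i-t_0=w_0-w_i$ lie in $D$ and are linearly independent, so they span $D$. Since $|x-t_i|=|w_i|=1$ for every $i$, we have $|x|^2-2x\cdot t_i+|t_i|^2=1$. Subtracting the equation for $i=0$ gives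
$$2\,x\cdot(t_i-t_0)=|t_i|^2-|t_0|^2\qquad(1\le i\le k).$$
These inner products determine the orthogonal projection of $x$ to $D$. The component of $x$ in $D^\perp$ comes from the flat: all of $F$ projects to a single point $p$ of $D^\perp$, and $x-t_0=w_0\in F$, so the projection of $x$ to $D^\perp$ is $p$ plus that of $t_0$. Here $F$, hence $D$ and $p$, was fixed beforehand. So the $t_i$ determine $x$, and then $w_i=x-t_i$.

**Step 4: compare the counts.** By Steps 2 and 3,
$$|V|\cdot2^{-k}|W|^{k+1}\le|V-V|^{k+1}\le(L|V|)^{k+1}.$$
Insert $|W|\ge2^{-(d-k)}|V|$ and cancel $|V|^{k+1}$: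
$$|V|\le2^{\,k+(d-k)(k+1)}L^{k+1}.$$
The factors $d-k$ and $k+1$ have sum $d+1$, so their product is at most $\frac{(d+1)^2}4$. Thus the exponent of $2$ is at most $d+\frac{(d+1)^2}4$, and this is at most $(d+1)^2$ because $3(d+1)^2\ge4d$. Also $L^{k+1}\le L^{d+1}$ since $L\ge1$. $\square$

## 5. Freiman's lemma bounds the dimension: Theorem 1

What is missing is control of the dimension in terms of $L$. A small sumset provides it, through (F).

*Proof of Theorem 1.* Let $|S|=n\ge2$. The inequality $q(S)\le P(S)$ is in (1). If $P(S)=0$ there is nothing more to prove. Otherwise put $K=n^3/P(S)$, which is at least $1$ by (1), and take $L$ and $V$ from (3).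

**Step 1: bound the dimension of $V$.** By (PR), $|V+V|\le L^2|V|$. Let $d$ be the dimension of the affine span of $V$. Then $|V|\ge d+1$, so $\frac{d(d+1)}2\le\frac d2|V|$, and (F) gives
$$L^2|V|\ge(d+1)|V|-\tfrac d2|V|=\big(\tfrac d2+1\big)|V| .$$
Hence $d+2\le2L^2$, and in particular $d+1\le2L^2$.

**Step 2: bound $V$, hence $n$, in terms of $L$.** Lemma 2, applied in the affine span of $V$, gives
$$\log|V|\le(d+1)^2\log2+(d+1)\log L\le4L^4\log2+2L^2\log L\le10L^4 .$$
By (3), $n\le L^2|V|$, so
$$\log n\le2\log L+\log|V|\le12L^4=12\,(32K^5)^{4C_1}=12\cdot32^{4C_1}K^{20C_1}.$$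

**Step 3: read this as a bound on $P(S)$.** It says $K\ge c'(\log n)^{1/(20C_1)}$ with an absolute $c'>0$. Therefore
$$q(S)\le P(S)=\frac{n^3}{K}\le C\,n^3(\log n)^{-1/(20C_1)} ,\qquad C=1/c'.$$
Since $S$ was arbitrary, $q(n)=o(n^3)$. $\blacksquare$

## 6. Logarithmic dimension: the upper bound of Theorem 2

In the last proof the dimension $d$ could be as large as about $2L^2$, and the term $(d+1)^2\log 2$ then produced $L^4$. If the dimension were $O(\log L)$, Lemma 2 would give $\log|V|=O((\log L)^2)$. This is possible after passing to a large subset of $V$.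

* **(wPFR)** *Weak polynomial Freiman–Ruzsa over $\mathbb Z$.* There is an absolute $C_2\ge1$ such that if $A\subset\mathbb Z^D$ is finite, nonempty and $|A+A|\le K|A|$, $K\ge2$, then some $A'\subset A$ has $|A'|\ge K^{-C_2}|A|$ and affine dimension at most $C_2\log K$.

Green, Manners and Tao (*Sumsets and entropy revisited*, Random Structures & Algorithms) proved that this follows from the polynomial Freiman–Ruzsa conjecture over $\mathbb F_2$, and that conjecture was proved by Gowers, Green, Manners and Tao (*On a conjecture of Marton*, Annals of Math.). The affine dimension of $A'$ is the dimension of its affine span in $\mathbb R^D$. As an example, $A=\{0,1\}^D$ has $|A+A|=3^D=(3/2)^D|A|$, and its affine dimension $D$ equals $\log\big((3/2)^D\big)/\log(3/2)$, which is logarithmic in the doubling.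

*Proof of the upper bound.* Let $n\ge2$. If $P(S)=0$ there is nothing to prove. Otherwise let $K=n^3/P(S)$ and take $L,V$ from (3). By (PR), $|V+V|\le L^2|V|$.

**Step 1: transfer $V$ to a lattice.** The fact (wPFR) is about $\mathbb Z^D$, while $V$ lies in $E^m$. The subgroup $\Gamma$ of $E^m$ generated by $V$ is finitely generated and torsion-free, so there is an isomorphism $\varphi:\Gamma\to\mathbb Z^D$ for some $D$. It preserves $|V|$ and $|V+V|$. Apply (wPFR) to $\varphi(V)$ with doubling constant $L^2\ge2$. This gives $V'\subset V$ with
$$|V'|\ge L^{-2C_2}|V|,\qquad \text{affine dimension of }\varphi(V')\ \le\ 2C_2\log L .$$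

**Step 2: bring the dimension bound back to $E^m$.** Let $\Gamma'$ be the subgroup of $\Gamma$ generated by the differences of elements of $V'$. The rank $\rho$ of $\varphi(\Gamma')\subset\mathbb Z^D$ is the dimension of its real span, which is the affine dimension of $\varphi(V')$. So $\Gamma'$ is generated by $\rho\le2C_2\log L$ vectors of $E^m$. Their real span has dimension at most $\rho$ (it may be smaller: $1$ and $\sqrt2$ generate a group of rank $2$ inside a line), and it contains all differences of $V'$. So $V'$ lies in a flat of dimension $d\le2C_2\log L$.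

**Step 3: apply Lemma 2 to $V'$.** The difference set of $V'$ is still small:
$$|V'-V'|\le|V-V|\le L|V|\le L^{1+2C_2}|V'| .$$
Lemma 2 with $L^{1+2C_2}$ in place of $L$ gives
$$\log|V'|\le(d+1)^2\log2+(d+1)(1+2C_2)\log L .$$
Since $L\ge32$ we have $\log L\ge1$, so $d+1\le(2C_2+1)\log L$, and therefore $\log|V'|\le C_3(\log L)^2$ for an absolute $C_3$.

**Step 4: conclude.** By (3), $n\le L^2|V|\le L^{2+2C_2}|V'|$. Hence
$$\log n\le2\log L+2C_2\log L+\log|V'|\le C_4(\log L)^2 .$$
Moreover $\log L=C_1(\log32+5\log K)\le5C_1(1+\log K)$, so $\log n\le C_5(1+\log K)^2$. That is, $1+\log K\ge c\sqrt{\log n}$ with an absolute $c>0$, and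
$$P(S)=\frac{n^3}{K}\le e\,n^3e^{-c\sqrt{\log n}} .\qquad\blacksquare$$

## 7. Fixed dimension: the upper bound of Theorem 3

If $S\subset E^m$, no dimension bound has to be found: take $F_0=E^m$.

*Proof.* The case $n=1$ is trivial. Let $n\ge2$, $S\subset E^m$, $|S|=n$. If $P(S)=0$, then $q(S)=0$. Otherwise put $K=n^3/P(S)$ and take $L,V$ from (3). Lemma 2 with $d=m$ gives
$$n\le L^2|V|\le2^{(m+1)^2}L^{m+3},\qquad L=32^{C_1}K^{5C_1}.$$
Solving for $K$, we get $K\ge c_m n^{1/(5C_1(m+3))}$ with some $c_m>0$. Since $m+3\le3(m+1)$, this implies $K\ge c_m n^{c/(m+1)}$ with the absolute constant $c=1/(15C_1)$. So $q(S)\le P(S)=n^3/K\le C_mn^{3-c/(m+1)}$. $\blacksquare$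

## 8. Turning parallelograms in a grid into squares

For the lower bounds, return to the cube. It had $6^d$ parallelograms on $2^d$ points, so each coordinate contributes a factor $6/8$ relative to $n^3$. If $\{0,1\}$ is replaced by $[M]$, the energy is $E([M])=\frac{2M^3+M}3$, and each coordinate contributes a factor larger than $\frac23$, with a coordinate now carrying $M$ points instead of $2$. For a given $n$ far fewer coordinates are needed, so the total loss is much smaller.

The difficulty is that the parallelograms of $[M]^d$ are mostly not squares. In the cube $u\perp v$ came for free. In $[M]$ it does not: $x=1,u=v=1$ is a degenerate parallelogram in $[3]$ with $u\cdot v=1$. Since $|u|^2$, $|v|^2$ and $u\cdot v$ take few values, the pigeonhole principle finds a popular triple of values $(a,b,c)$. But it does not let us prescribe $a=b$ and $c=0$.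

The trick is to place four such parallelograms in four separate blocks of coordinates, arranged so that the unwanted quantities cancel. Reversing $u$ changes the sign of $c$, and exchanging $u$ and $v$ exchanges $a$ and $b$. For instance, in $[4]$ start from $(x,u,v)=(1,2,1)$, with points $1,3,2,4$ and $(a,b,c)=(4,1,2)$. Reversal replaces $(x,u,v)$ by $(x+u,-u,v)=(3,-2,1)$. The exchange gives $(1,1,2)$, and reversing that gives $(2,-1,2)$. Stack the four:
$$x=(1,3,1,2),\qquad u=(2,-2,1,-1),\qquad v=(1,1,2,2).$$
Then $|u|^2=|v|^2=10=2(a+b)$ and $u\cdot v=2-2+2-2=0$: a square in $[4]^4$.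

**Proposition.** Let $d\ge1$, $M\ge2$ and $n_0=M^{4d}$. There is an integer $R>0$ such that
$$q\big(R^{-1/2}[M]^{4d}\big)\ \ge\ n_0^3\,\frac{(2/3)^{4d}}{2^{11}d^{12}M^{24}} . \tag{4}$$

**Step 1: count parallelograms in $[M]^d$.** Let $\mathcal Q$ be the set of $(x,u,v)\in(\mathbb Z^d)^3$ with $(u,v)\ne(0,0)$ and $x,\ x+u,\ x+v,\ x+u+v\in[M]^d$. If $(u,v)=(0,0)$ is included, the number of such triples is $N_0=E([M]^d)=E([M])^d=\big(\frac{2M^3+M}3\big)^d$, as in Section 2. Since $M\ge2$ we have $2M^2+1\ge9$, so $N_0\ge(3M)^d\ge2M^d$. Exactly $M^d$ triples have $u=v=0$, hence $|\mathcal Q|=N_0-M^d\ge N_0/2$.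

**Step 2: fix the lengths and the inner product.** Let $T(a,b,c)$ be the set of $(x,u,v)\in\mathcal Q$ with $|u|^2=a$, $|v|^2=b$, $u\cdot v=c$. The coordinates of $u$ and $v$ are integers of absolute value at most $M-1$. So $a$ and $b$ are integers in $[0,d(M-1)^2]$, with at most $d(M-1)^2+1\le dM^2$ values each, and $c$ is an integer with $|c|\le d(M-1)^2$, with at most $2d(M-1)^2+1\le2dM^2$ values. By pigeonhole there is $(a,b,c)$ with
$$Q:=|T(a,b,c)|\ \ge\ \frac{|\mathcal Q|}{2d^3M^6}\ \ge\ \frac{N_0}{4d^3M^6}.$$
Here $a+b>0$, because $T(a,b,c)$ is nonempty and $(u,v)\ne(0,0)$ in $\mathcal Q$.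

**Step 3: three companions of the same size.** The map $(x,u,v)\mapsto(x+u,-u,v)$ only relabels the four points $x,x+u,x+v,x+u+v$, so it maps $\mathcal Q$ to itself. It is its own inverse, and it carries $T(a,b,c)$ onto $T(a,b,-c)$. The map $(x,u,v)\mapsto(x,v,u)$ carries $T(a,b,c)$ onto $T(b,a,c)$. So
$$T(a,b,c),\quad T(a,b,-c),\quad T(b,a,c),\quad T(b,a,-c)$$
all have $Q$ elements.

**Step 4: concatenate.** Take one element of each of these four sets, in this order, and concatenate them to $(x,u,v)\in(\mathbb Z^{4d})^3$. Then $x,x+u,x+v,x+u+v\in[M]^{4d}$ and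
$$|u|^2=a+a+b+b,\qquad|v|^2=b+b+a+a,\qquad u\cdot v=c-c+c-c=0 .$$
With $R:=2(a+b)>0$ these four points form a square of side $\sqrt R$.

**Step 5: count the squares.** There are $Q^4$ concatenated triples, all distinct, and a square arises from at most 8 triples (4 choices for the vertex $x$, then 2 for which side at $x$ is $u$). Scaling by $R^{-1/2}$ makes the side $1$. With $N_0\ge\big(\frac23M^3\big)^d$,
$$q\big(R^{-1/2}[M]^{4d}\big)\ge\frac{Q^4}8\ge\frac18\cdot\frac{(2/3)^{4d}M^{12d}}{(4d^3M^6)^4}=\frac{(2/3)^{4d}M^{12d}}{2^{11}d^{12}M^{24}},$$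
and $M^{12d}=n_0^3$. $\square$

## 9. Choosing the grid: the lower bounds

In (4) the loss has two parts: $(2/3)^{4d}$ is worse for large $d$, and $M^{24}\approx n_0^{6/d}$ is worse for small $d$. Their logarithms are of order $d$ and $(\log n)/d$, which balance at $d\approx\sqrt{\log n}$.

*Proof of the lower bound in Theorem 2.* Write $s=\sqrt{\log n}$, and take
$$d=\lceil s\rceil,\qquad M=\lfloor n^{1/(4d)}\rfloor,\qquad n_0=M^{4d}\le n .$$

**Step 1: check that the grid has almost $n$ points.** Since $d\le s+1$, for $s\ge4$ we have
$$\frac{\log n}{4d}\ge\frac{s^2}{4(s+1)}\ge\frac s5,\qquad\text{so}\qquad n^{1/(4d)}\ge e^{s/5},$$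
and $M\ge2$ for large $n$. As $M\ge n^{1/(4d)}-1$, Bernoulli's inequality gives
$$n_0\ge n\big(1-n^{-1/(4d)}\big)^{4d}\ge n\big(1-4d\,n^{-1/(4d)}\big)\ge\frac n2$$
for large $n$, because $4d\,n^{-1/(4d)}\le4(s+1)e^{-s/5}\to0$.

**Step 2: estimate the losses.** Since $d\ge s$, $M^{24}\le n^{6/d}\le e^{6s}$. Since $4\log\frac32<1.63$ and $d\le s+1$, $(2/3)^{4d}\ge e^{-1.63(s+1)}$.

**Step 3: conclude.** Add arbitrary further points to $R^{-1/2}[M]^{4d}$ to reach exactly $n$ points; this destroys no square. With $n_0^3\ge n^3/8$, (4) yields
$$q(n)\ge\frac{n^3}8\cdot\frac{e^{-7.63\,s-1.63}}{2^{11}d^{12}}\ge n^3e^{-8s}$$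
for all large $n$. The last inequality holds because $e^{0.37\,s}$ eventually exceeds $8\cdot2^{11}e^{1.63}(s+1)^{12}$. Together with Section 6 and $q(S)\le P(S)$ this proves the two-sided estimate of Theorem 2. $\blacksquare$

*Proof of the lower bound in Theorem 3.* In fixed dimension the number of coordinates cannot grow, so all the growth goes into $M$. Let $m\ge4$, $d=\lfloor m/4\rfloor$ and $M=\lfloor n^{1/(4d)}\rfloor$. For $n\ge2^{4d}$ we have $M\ge2$. Since $4d\le m$, the grid $R^{-1/2}[M]^{4d}$ fits into $E^m$. As $M\ge\frac12n^{1/(4d)}$, it has $n_0\ge2^{-4d}n$ points, and $n_0\le n$. Also $M^{24}\le n^{6/d}$. Adding arbitrary points of $E^m$ to reach $n$ points, (4) gives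
$$q_m(n)\ge2^{-12d}n^3\cdot\frac{(2/3)^{4d}}{2^{11}d^{12}\,n^{6/d}}=c_m\,n^{3-6/\lfloor m/4\rfloor}\qquad(n\ge n_0(m):=2^{4d}).$$

Finally, the exponent. For $m\ge4$ we have $\lfloor m/4\rfloor\ge m/8$, so $6/\lfloor m/4\rfloor\le48/m$. Combined with Section 7, $\limsup_{n\to\infty}\frac{\log q_m(n)}{\log n}$ lies between $3-\frac{48}m$ and $3-\frac c{m+1}$, and the same holds for the lower limit. So the optimal exponent is $3-\Theta(1/m)$ as $m\to\infty$. $\blacksquare$
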